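# The residue of $q^{(p-1)/8}$ for a prime $p=c^2+d^2=x^2+qy^2$

## 1. A prime written in two ways

**Theorem 1.** Let $q>1$ be an integer that is not a square, with $q\equiv 1\pmod 8$ and $q=\lambda\bar\lambda$, where $\lambda=s+ti$, $s,t\in\mathbb Z$, $\gcd(s,t)=1$. Let $p\equiv 1\pmod 4$ be a prime, $p\ne q$, with
$$p=c^2+d^2=x^2+qy^2,\qquad c,d,x,y\in\mathbb Z,\quad d\text{ even}.$$
Put $\pi=c+di$ and
$$\chi=\left(\frac{(c-di)/x}{\lambda}\right)_4 .$$
Then the following congruences hold modulo $\pi$ in $\mathbb Z[i]$.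

1. If $p\equiv 1\pmod 8$, then $q^{(p-1)/8}\equiv(-1)^{\frac d4+\frac{xy}4}\,\chi^{-1}$.
2. If $p\equiv 5\pmod 8$, then $q^{(p-5)/8}\equiv(-1)^{x}\,\chi_{-4}(c\,d_0x_0y_0)\; i\,\chi^{-1}\,\dfrac yx$.

Here $(\cdot/\lambda)_4$ is the quartic Jacobi symbol of $\mathbb Z[i]$ (recalled in Section 2). The odd part of an integer $n\neq 0$ is $n_0=n/2^k$, where $2^k$ is the exact power of $2$ dividing $n$, and $\chi_{-4}(n)=(-1)^{(n-1)/2}$ for odd $n$. We refer to the hypotheses of Theorem 1 as **(H)**.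

The theorem settles Conjecture (9.15) of "Quartic, octic residues and Lucas sequences". In its statement, a quotient such as $\frac cd$ in a congruence modulo $p$ means $c\,d^{-1}$ modulo $p$, and upper (lower) signs go with upper (lower) signs.

**Theorem 2.** Conjecture (9.15) is true. That is: let $p\equiv1\pmod 4$ be a prime, $a\in\mathbb Z$, $2\mid a$, $4a^2+1\neq p$, and $p=c^2+d^2=x^2+(4a^2+1)y^2$ with $c,d,x,y\in\mathbb Z$ and $c\equiv1\pmod4$. Suppose that the odd parts of $d,x,y$ are all of the form $4k+1$.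

(i) If $p\equiv1\pmod 8$, then
$$(4a^2+1)^{\frac{p-1}8}\equiv\begin{cases}\pm(-1)^{\frac d4+\frac{xy}4}\pmod p&\text{if }\left(\frac{(d-2ac)/x}{1-2ai}\right)_4=\pm1,\\[4pt] \pm(-1)^{\frac d4+\frac{xy}4}\,\frac cd\pmod p&\text{if }\left(\frac{(d-2ac)/x}{1-2ai}\right)_4=\pm i.\end{cases}$$

(ii) If $p\equiv5\pmod 8$, then
$$(4a^2+1)^{\frac{p-5}8}\equiv\begin{cases}\pm(-1)^{x}\,\frac{dy}{cx}\pmod p&\text{if }\left(\frac{(d-2ac)/x}{1-2ai}\right)_4=\pm1,\\[4pt] \pm(-1)^{x}\,\frac yx\pmod p&\text{if }\left(\frac{(d-2ac)/x}{1-2ai}\right)_4=\pm i.\end{cases}$$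

What is being asked? Since $p=x^2+qy^2$, we have
$$q\equiv-(x/y)^2\pmod p. \tag{1}$$
As $-1$ is a square modulo $p$, so is $q$, and $q^{(p-1)/2}\equiv1$. If $p\equiv1\pmod8$, then $q^{(p-1)/8}$ has fourth power $1$, so it is one of the four fourth roots of unity modulo $p$. If $p\equiv5\pmod 8$, the same is true of $q^{(p-5)/8}\cdot\frac xy$, because its fourth power is $q^{(p-5)/2}(x/y)^4\equiv q^{(p-5)/2}q^2=q^{(p-1)/2}\equiv 1$. The question is *which* fourth root of unity it is. The other representation $p=c^2+d^2$ gives names to these roots: $\mathbb Z[i]/\pi\cong\mathbb F_p$, and from $c+di\equiv0$ we get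
$$i\equiv -\frac cd\equiv\frac dc,\qquad -i\equiv\frac cd\pmod\pi. \tag{2}$$
The theorem says that the root is, up to an explicit sign, $\chi^{-1}$ (or $i\chi^{-1}$). The symbol $\chi$ depends only on $c,d,x$ modulo the *fixed* number $\lambda$. So a question about the modulus $p$ is turned into a question about the modulus $\lambda$, plus some bookkeeping at $2$.

## 2. Quartic symbols, and three primes by hand

**Definition.** An element $a+bi\in\mathbb Z[i]$ is *primary* if $b\equiv0\pmod 2$ and $a\equiv1-b\pmod4$.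

Equivalently, $a+bi\equiv1\pmod{2+2i}$. Indeed, divisibility of $(a-1)+bi$ by $2+2i$ means that $a-1$ and $b$ are even and $\frac{a-1}2+\frac b2i$ is divisible by $1+i$, i.e. $\frac{a-1}2+\frac b2$ is even. Hence products of primary elements are primary. For example $-1+2i$, $-3$, $5$ and $1-4i$ are primary. If $c$ is odd and $d$ even, then exactly one of $\pm(c+di)$ is primary, since $c\equiv\pm(1-d)\pmod 4$ for one sign and $d\equiv-d\pmod 4$.

**Definition.** For a prime $\varpi$ of $\mathbb Z[i]$ of odd norm $N$ and $\alpha\in\mathbb Z[i]$, $\left(\frac\alpha\varpi\right)_4$ is the unique element of $\{0,\pm1,\pm i\}$ congruent to $\alpha^{(N-1)/4}$ modulo $\varpi$. For $\lambda$ of odd norm, $\left(\frac\alpha\lambda\right)_4$ is the product, with multiplicity, of the symbols at the prime factors of $\lambda$; it is $1$ if $\lambda$ is a unit. For $\gamma$ coprime to $\lambda$, $\left(\frac{\beta/\gamma}\lambda\right)_4=\left(\frac{\beta}\lambda\right)_4\left(\frac\gamma\lambda\right)_4^{-1}$;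 this is the symbol of $\beta\gamma'$ with $\gamma\gamma'\equiv1\pmod\lambda$.

The symbol at a prime depends only on the ideal $(\varpi)$, so we need not insist on primary $\lambda$; for primary $\lambda$ it is the usual symbol built from primary primes. Complex conjugation gives
$$\left(\frac{\bar\alpha}{\bar\lambda}\right)_4=\overline{\left(\frac{\alpha}{\lambda}\right)_4}. \tag{3}$$

*Example $q=17$, $p=53$.* Take $a=2$, $\lambda=1-4i$. Modulo $\lambda$ we have $4i\equiv 1$, so $\mathbb Z[i]/\lambda\cong\mathbb F_{17}$ with $i\mapsto 13=-4$. Now $53=(-7)^2+2^2=(-6)^2+17\cdot1^2$; with $c=-7,\ d=2,\ x=-6,\ y=1$ we have $c\equiv1\pmod 4$ and odd parts $d_0=1$, $x_0=-3$, $y_0=1$, all $\equiv1\pmod4$. Then $c-di\mapsto-7+8=1$, and $1/x=1/11=14=-3$ in $\mathbb F_{17}$. As $(-3)^{(17-1)/4}=81=13\leftrightarrow i$, we get $\chi=i$. Theorem 1 predicts $17^{6}\equiv i\cdot i^{-1}\cdot\frac yx=-\frac16\equiv-9\pmod{53}$. Directly: $17^2\equiv24$, $17^4\equiv-7$, $17^6\equiv-168\equiv-9$.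 They agree.

*Example $q=17$, $p=281$.* Here $281=5^2+16^2=3^2+17\cdot4^2$ and $p\equiv1\pmod8$. With $c=5,d=16,x=3,y=4$: $c-di\mapsto5+64=69=1$ and $1/3=6$ in $\mathbb F_{17}$, and $6^4=1296=4\leftrightarrow-i$, so $\chi=-i$. Also $(-1)^{d/4+xy/4}=(-1)^{4+3}=-1$. The prediction is $17^{35}\equiv-\chi^{-1}=-i\equiv\frac cd=\frac5{16}\pmod{281}$. Since $16\cdot123=1968=7\cdot281+1$, this is $5\cdot123=615\equiv53$. Directly: $17^2=289\equiv8$, so $17^{35}\equiv17\cdot2^{51}$; $2^8\equiv-25$, $2^{16}\equiv63$, $2^{32}\equiv35$, $2^{48}\equiv-43$, $2^{51}\equiv-63$, and $17\cdot(-63)=-1071\equiv53$. They agree, although $x_0=3\not\equiv1\pmod4$: part 1 has no sign hypotheses.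

*Example $q=41$, $p=173$.* Here $q\equiv9\pmod{16}$ and $\lambda=5+4i$, so $q$ is not of the form $4a^2+1$ with $a$ even. In $\mathbb Z[i]/\lambda\cong\mathbb F_{41}$ we have $i\mapsto-5/4=9$. We have $173=13^2+2^2=3^2+41\cdot2^2$. With $c=13,d=2,x=3,y=2$: $c-di\mapsto-5$, $(c-di)/x\mapsto-5\cdot14=-70=12$, and $12^{10}=9\leftrightarrow i$ (as $12^2=21$, $12^4=-10$, $12^8=18$, $18\cdot21=378=9$). So $\chi=i$. Further $(-1)^x=-1$ and $\chi_{-4}(13\cdot1\cdot3\cdot1)=\chi_{-4}(39)=-1$. The prediction is $41^{21}\equiv\frac yx=\frac23=2\cdot58=116\pmod{173}$. Directly: $41^2\equiv-49$, $41^4\equiv-21$, $41^8\equiv95$, $41^{16}\equiv29$, $41^{20}\equiv-609\equiv83$, $41^{21}\equiv3403\equiv116$. They agree.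

## 3. Coprimality facts, and Conjecture (9.15) as a special case

**Lemma 3.** Assume (H).

1. $c,d,x,y$ are nonzero and prime to $p$; $p\nmid q$; $\gcd(x,q)=1$; $\gcd(x,y)=1$.
2. $\lambda$ and $\bar\lambda$ are coprime. Every prime $\mu\mid\lambda$ of $\mathbb Z[i]$ has norm a rational prime $\ell\equiv1\pmod4$. In particular every prime divisor of $q$ is $\equiv1\pmod 4$.
3. $c-di$ and $x$ are coprime to $\lambda$, so $\chi\in\{\pm1,\pm i\}$ is defined.

*Proof.* (1) A prime is not a square, so $d\neq0$ and $y\ne0$; $c$ is odd because $d$ is even and $p$ is odd. If $x=0$, then $p=qy^2$ with $q>1$ forces $q=p$, which is excluded. All four numbers have absolute value less than $p$, so they are prime to $p$. If $p\mid q$, then $p\mid x^2$, a contradiction. A prime dividing $x$ and $q$ divides $p$, hence equals $p$, hence $p\mid q$, a contradiction. A prime dividing $x$ and $y$ has its square dividing $p$, a contradiction.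

(2) A common prime of $\lambda,\bar\lambda$ divides $\lambda+\bar\lambda=2s$ and $\lambda-\bar\lambda=2ti$. Its norm is odd since $q$ is odd. So it divides $s$ and $t$, contrary to $\gcd(s,t)=1$. A prime $\mu\mid\lambda$ is not a rational prime times a unit, since that rational prime would divide both $s$ and $t$. So $N\mu=\ell$ is an odd rational prime that is a sum of two squares, and $\ell\equiv1\pmod4$. A prime divisor of $q=\lambda\bar\lambda$ lies under a prime factor of $\lambda$ or $\bar\lambda$.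

(3) $N(c-di)=p$ is prime to $N\lambda=q$, and $\gcd(x,q)=1$. $\square$

**Theorem 1 implies Theorem 2.** *Purpose: rewrite the symbol of the conjecture as $\chi$ and read off the cases.*

*The case $a\neq0$.* Put $q=4a^2+1$ and $\lambda=1-2ai$. As $2\mid a$, $q\equiv1\pmod{16}$. It is not a square because $(2|a|)^2<q<(2|a|+1)^2$. Clearly $\gcd(1,2a)=1$, and $c\equiv1\pmod4$ forces $d$ even. So (H) holds. Also $\lambda$ is primary, since $-2a\equiv0\pmod 4$.

Modulo $\lambda$ we have $2ai\equiv1$, so $2a\equiv-i$ and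
$$d-2ac\equiv d+ic=i(c-di)\pmod\lambda .$$
Write the norms of the prime factors of $\lambda$, with multiplicity, as $\ell_j=1+4k_j$ (Lemma 3). Then $q=\prod\ell_j\equiv1+4\sum k_j\pmod{16}$, so $\sum k_j\equiv\frac{q-1}4\equiv0\pmod4$, and
$$\left(\frac i\lambda\right)_4=\prod_j i^{(\ell_j-1)/4}=i^{\sum k_j}=1 .$$
Hence $\left(\frac{(d-2ac)/x}{1-2ai}\right)_4=\chi$.

Let $p\equiv1\pmod8$. If $\chi=\pm1$, then $\chi^{-1}=\pm1$. If $\chi=\pm i$, then $\chi^{-1}=\mp i\equiv\pm\frac cd$ by (2). With Theorem 1 this is (i).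

Let $p\equiv5\pmod8$. By hypothesis $c,d_0,x_0,y_0\equiv1\pmod4$, so $\chi_{-4}(cd_0x_0y_0)=1$. If $\chi=\pm1$, then $i\chi^{-1}=\pm i\equiv\pm\frac dc$. If $\chi=\pm i$, then $i\chi^{-1}=\pm1$. This is (ii).

We have obtained these congruences modulo $\pi$. Both sides are rational numbers with denominators prime to $p$; if $\pi$ divides an integer $n$, then $p=N\pi$ divides $n^2$, hence $n$. So they hold modulo $p$.

*The case $a=0$.* Here $q=1$, so Theorem 1 does not apply, but everything is explicit. The symbol has lower entry $1$, so it equals $1$. We have $p=x^2+y^2=c^2+d^2$. By uniqueness of the representation up to order and signs, and since $c$ and the odd one of $x,y$ are $\equiv1\pmod 4$, that odd one is $c$. Since the odd parts of $d$ and of the even one of $x,y$ are $\equiv1\pmod4$, that even one is $d$.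

* If $p\equiv1\pmod8$, then $4\mid d$ and $\frac d4+\frac{xy}4=\frac d4(1+c)$ is even, so (i) reads $1\equiv1$.
* If $p\equiv5\pmod8$ and $x$ is even, then $x=d$, $y=c$ and $(-1)^x\frac{dy}{cx}=1$.
* If $p\equiv5\pmod8$ and $x$ is odd, then $x=c$, $y=d$ and $(-1)^x\frac{dy}{cx}=-\frac{d^2}{c^2}\equiv1$. $\square$

It remains to prove Theorem 1. From now on (H) is assumed.

## 4. One quartic symbol at $\pi$, and what flipping it gives

**Reduction.** *Purpose: express the power of $q$ by a single quartic symbol.* Put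
$$S=\left(\frac{x/y}{\pi}\right)_4\equiv(x/y)^{(p-1)/4}\pmod\pi .$$
By (1), $q^n\equiv(-1)^n(x/y)^{2n}$. If $p=8n+1$, then $2n=\frac{p-1}4$; if $p=8n+5$, then $2n=\frac{p-1}4-1$. Hence
$$q^{n}\equiv(-1)^nS\quad(p=8n+1),\qquad q^{n}\equiv(-1)^nS\,\frac yx\quad(p=8n+5)\pmod\pi. \tag{4}$$
So we must compare $S$, a symbol at $\pi$, with $\chi$, a symbol at $\lambda$.

The sensible first move is quartic reciprocity, which says that for coprime primary $\alpha,\beta$
$$\left(\frac\alpha\beta\right)_4=\left(\frac\beta\alpha\right)_4(-1)^{\frac{N\alpha-1}4\cdot\frac{N\beta-1}4}.$$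
Let us try it on the factor $\left(\frac x\pi\right)_4$. Write $x=\pm2^kx_*$ with $x_*\equiv1\pmod4$; then $x_*$ is primary. Since $\frac{x_*^2-1}4$ is even, the sign in reciprocity is $+1$ and $\left(\frac{-1}{x_*}\right)_4=1$. So $\left(\frac{x_*}\pi\right)_4=\left(\frac\pi{x_*}\right)_4$. Now we want to bring in $\lambda$. The link between the two representations modulo $x_*$ is
$$\pi\bar\pi=p\equiv qy^2=\lambda\bar\lambda y^2\pmod{x_*}.$$
Take quartic symbols at $x_*$. Since $x_*$ is rational, (3) says that $\left(\frac{\bar\pi}{x_*}\right)_4$ is the complex conjugate of $\left(\frac\pi{x_*}\right)_4$, so the left side gives $1$. In the same way $\lambda\bar\lambda$ gives $1$. And $y$ gives $1$: at a prime $r\equiv3\pmod4$ we have $y^{(r^2-1)/4}=(y^{r-1})^{(r+1)/4}\equiv1$, and at a prime $r=\omega\bar\omega$ the symbols at $\omega$ and $\bar\omega$ are conjugate and have product $1$. The relation reads $1=1$.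

This is the exact point where the attempt stops: the congruence knows about norms, and each quartic symbol we want occurs in it multiplied by its own conjugate. In the example $p=53$, with $\pi=-7+2i$, $x_*=-3$, we have $\pi^2=45-28i\equiv-i\pmod3$, so $\left(\frac\pi{x_*}\right)_4=-i$, while $\left(\frac{p}{x_*}\right)_4=1$. We need a relation in which $S$ occurs *without* its conjugate.

## 5. Quartic Hilbert symbols

Reciprocity laws are product formulas, and working with the product formula directly gives us a free choice of field and of the pair of elements. We recall the tools.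

**Definition.** Let $K$ be a local field of characteristic $0$ containing the group $\mu_4$ of fourth roots of unity, and let $\mathrm{rec}_K:K^\times\to\mathrm{Gal}(K^{ab}/K)$ be the reciprocity map. For $a,b\in K^\times$ put
$$\{a,b\}=\frac{\mathrm{rec}_K(b)(\sqrt[4]{a})}{\sqrt[4]a}\in\mu_4 .$$
This is the symbol $(b,a)$ in the normalization of Neukirch, *Algebraic Number Theory*, V.3. We write $(a,b)_{2,K}$ for the quadratic Hilbert symbol, defined in the same way with $\sqrt a$ (this needs no $i\in K$). We use the following textbook facts.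

* **(F1)** $\{\cdot,\cdot\}$ is multiplicative in both entries, hence trivial if one entry is a fourth power.
* **(F2)** If the residue field has odd order $N$ (so $4\mid N-1$), then (ibid., V.3.4) modulo the maximal ideal
$$\{a,b\}\equiv\Big((-1)^{v(a)v(b)}a^{v(b)}b^{-v(a)}\Big)^{(N-1)/4}. \tag{5}$$
* **(F3)** $\{a^2,b\}=\{a,b\}^2=(a,b)_{2,K}$.
* **(F4)** For a number field containing $i$ and nonzero $a,b$ in it, $\prod_v\{a,b\}_v=1$ (ibid., VI.8.1). Complex places contribute $1$.
* **(F5)** For an automorphism $\tau$ of the number field, $\{\tau a,\tau b\}_{\tau v}=\tau(\{a,b\}_v)$ (transport of structure).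
* **(F6)** If $K(\sqrt a)/K$ is unramified quadratic, then $(a,b)_{2,K}=(-1)^{v_K(b)}$, because $\mathrm{rec}_K(b)$ acts there as the $v_K(b)$-th power of Frobenius.
* **(F7)** For $K/K'$ finite, $a\in K'^\times$, $b\in K^\times$: $(a,b)_{2,K}=(a,N_{K/K'}b)_{2,K'}$, by norm compatibility of reciprocity maps.
* **(F8)** For $u\in\mathbb Z_2^\times$, $(2,2^ju)_{\mathbb Q_2}=(2,u)_{\mathbb Q_2}$, which is $+1$ if $u\equiv\pm1\pmod8$ and $-1$ if $u\equiv\pm3\pmod8$. (In particular $(2,2)=(2,-1)=1$.)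

*Example.* At a Gaussian prime $\mu$ of odd norm, (5) gives $\{a,\mu\}_\mu=\left(\frac a\mu\right)_4$ for $a$ prime to $\mu$, and $\{a,b\}_\mu=\left(\frac b\mu\right)_4^{-v_\mu(a)}$ for $b$ prime to $\mu$. Concretely, at $\mu=2-i$ we have $i\equiv2$, $v_\mu(5)=1$, and $\{2,5\}_\mu\equiv2^{(5-1)/4}=2\equiv i$, so $\{2,5\}_\mu=i$.

## 6. The pair $(\sqrt q,\sigma)$ loses $S$; a Hilbert 90 element keeps it

Let $\theta=\sqrt q>0$, $F=\mathbb Q(\theta)$ and $L=\mathbb Q(i,\theta)$. As $q$ is a positive nonsquare, $[L:\mathbb Q]=4$; $L$ has no real place. Let $\tau,\rho\in\mathrm{Gal}(L/\mathbb Q)$ be given by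
$$\tau(i)=-i,\ \tau(\theta)=\theta;\qquad\rho(i)=i,\ \rho(\theta)=-\theta,$$
so that $F$ is the fixed field of $\tau$. In $L$ both representations of $p$ factor: with
$$\sigma=x+i\theta y,\qquad\sigma'=x-i\theta y=\tau\sigma=\rho\sigma$$
we have $p=\sigma\sigma'=\pi\bar\pi$. Modulo a prime dividing $\sigma$ we have $x+i\theta y\equiv 0$, that is,
$$\theta\equiv ix/y . \tag{6}$$
So a symbol $\{\theta,\sigma\}$ at a prime above $\pi$ produces $\left(\frac{ix/y}\pi\right)_4=i^{(p-1)/4}S$, which is what we want.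

**The primes above $p$.** *Purpose: see what divides $\sigma$.* Since $p\equiv1\pmod4$ and $-q$ is a square modulo $p$, and $p\nmid2q$, $p$ splits completely in $L$. Let $\mathfrak P_1,\mathfrak P_2$ be the two primes above $\pi$; they are swapped by $\rho$. The primes above $\bar\pi$ are $\tau\mathfrak P_1,\tau\mathfrak P_2$. At every prime above $p$, $v(\sigma)+v(\sigma')=v(p)=1$. Since $\rho$ swaps $\sigma$ and $\sigma'$ as well as $\mathfrak P_1$ and $\mathfrak P_2$, exactly one of $\mathfrak P_1,\mathfrak P_2$ divides $\sigma$; call it $\mathfrak P_1$. Thus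
$$v_{\mathfrak P_1}(\sigma)=1,\qquad v_{\mathfrak P_2}(\sigma)=0. \tag{7}$$
Applying $\tau$, $v_{\tau\mathfrak P_2}(\sigma)=v_{\mathfrak P_2}(\sigma')=1$ and $v_{\tau\mathfrak P_1}(\sigma)=v_{\mathfrak P_1}(\sigma')=0$.

**The obvious pair.** Take the product formula for $\{\theta,\sigma\}$. The primes above $p$ dividing $\sigma$ are $\mathfrak P_1$ above $\pi$ and $\tau\mathfrak P_2$ above $\bar\pi$. By (5) and (6) they contribute
$$\left(\frac{ix/y}{\pi}\right)_4\left(\frac{ix/y}{\bar\pi}\right)_4=i^{(p-1)/4}S\cdot i^{(p-1)/4}\overline S=i^{(p-1)/2}.$$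
The unknown $S$ has cancelled against its conjugate, just as in Section 4.

**Using only half of the places.** The two conjugate contributions come from places in different $\tau$-orbits, so look at how $\tau$ pairs places. Let $\eta\in L^\times$ and let $\mathfrak l\neq\tau\mathfrak l$ be a prime of $L$. By (F5), and since $\tau$ fixes $\theta$ and inverts $\mu_4$,
$$\{\theta,\eta\}_{\tau\mathfrak l}=\tau\big(\{\theta,\tau\eta\}_{\mathfrak l}\big)=\{\theta,\tau\eta\}_{\mathfrak l}^{-1},
\qquad\text{so}\qquad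
\{\theta,\eta\}_{\mathfrak l}\,\{\theta,\eta\}_{\tau\mathfrak l}=\Big\{\theta,\frac\eta{\tau\eta}\Big\}_{\mathfrak l}. \tag{8}$$
The two places $\mathfrak l,\tau\mathfrak l$ together yield a symbol of $\eta/\tau\eta$ at *one* of them, and we may choose $\mathfrak l$ above $\pi$ every time. So we would like $\eta/\tau\eta$ to be $\sigma$. That is impossible, because $N_{L/F}(\eta/\tau\eta)=1$ while $N_{L/F}(\sigma)=\sigma\sigma'=p$. But $\bar\pi$ also has $N_{L/F}(\bar\pi)=\bar\pi\pi=p$, and it is a unit at the primes above $\pi$. So $\sigma/\bar\pi$ has norm $1$, and Hilbert's Theorem 90 provides $\eta$ with $\eta/\tau\eta=\sigma/\bar\pi$. An explicit and convenient choice is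
$$\eta=\pi+\sigma=(c+x)+i(d+\theta y).$$
It is nonzero, since $d+\theta y\neq0$ ($y\ne0$ and $\theta$ is irrational). Moreover $\tau\eta=\bar\pi+\sigma'$ and $\bar\pi\eta=\bar\pi\pi+\bar\pi\sigma=\sigma\sigma'+\bar\pi\sigma=\sigma(\sigma'+\bar\pi)=\sigma\,\tau\eta$, that is,
$$\frac{\eta}{\tau\eta}=\frac\sigma{\bar\pi}. \tag{9}$$

## 7. The product formula for $\sqrt q$ and $\pi+\sigma$, place by place

We evaluate $\prod_v\{\theta,\eta\}_v=1$. We sort the odd primes $\mathfrak l$ of $L$ by whether $\mathfrak l=\tau\mathfrak l$.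

**Step 1. Odd primes fixed by $\tau$ contribute $1$.** *Purpose: dispose of the places to which (8) does not apply.* The extension $L=F(i)$ is unramified over $F$ at odd primes, so $\mathfrak l=\tau\mathfrak l$ means that $\mathfrak l$ is inert over $\mathfrak q=\mathfrak l\cap F$. Then $-1$ is not a square in the residue field of $\mathfrak q$ (otherwise $i$ would lie in the completion $F_{\mathfrak q}$ by Hensel and $\mathfrak q$ would split). So $N\mathfrak q\equiv3\pmod4$. As $N\mathfrak q$ is a prime $\ell$ or its square, $N\mathfrak q=\ell\equiv3\pmod4$. By Lemma 3, and as $p\equiv1\pmod4$, $\ell\nmid pq$. So $\theta$ is a unit at $\mathfrak l$ whose residue lies in $\mathbb F_\ell$, and $N\mathfrak l=\ell^2$. By (5),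
$$\{\theta,\eta\}_{\mathfrak l}\equiv\big(\theta^{(\ell^2-1)/4}\big)^{v(\eta)},\qquad\theta^{(\ell^2-1)/4}=(\theta^{\ell-1})^{(\ell+1)/4}\equiv1 .$$
In particular, primes of $L$ above $p$ or $q$ are never fixed by $\tau$.

**Step 2. Odd pairs $\mathfrak l\ne\tau\mathfrak l$ prime to $pq$ contribute $1$.** *Purpose: reduce to the primes above $p$, $q$ and $2$.* By (8) and (9) the pair contributes $\{\theta,\sigma/\bar\pi\}_{\mathfrak l}$. Since $\theta^2=q$ and $\sigma\sigma'=\pi\bar\pi=p$, all of $\theta,\sigma,\bar\pi$ are units at $\mathfrak l$, and (5) gives $1$. (Note that $\eta$ itself may be divisible by $\mathfrak l$; the pairing makes this harmless.)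

**Step 3. Primes above $p$ contribute $i^{(p-1)/4}S$.** *Purpose: make the unknown symbol appear once.* The $\tau$-pairs are $\{\mathfrak P_j,\tau\mathfrak P_j\}$, $j=1,2$, so by (8) and (9) the contribution is $\{\theta,\sigma/\bar\pi\}_{\mathfrak P_1}\{\theta,\sigma/\bar\pi\}_{\mathfrak P_2}$. At both primes $\theta$ and $\bar\pi$ are units ($p\nmid q$, and $\pi,\bar\pi$ are coprime). By (7) the second factor is $1$, and the first is $\equiv\theta^{(p-1)/4}\pmod{\mathfrak P_1}$. By (6) this is $\equiv(ix/y)^{(p-1)/4}$. So the contribution is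
$$\left(\frac{ix/y}\pi\right)_4=i^{(p-1)/4}\left(\frac{x/y}\pi\right)_4=i^{(p-1)/4}S .$$

**Step 4. Primes above $q$ contribute $\chi$.** *Purpose: make the symbol at $\lambda$ appear.* By Lemma 3, $\lambda$ and $\bar\lambda=\tau\lambda$ are coprime. So representatives of the $\tau$-pairs above $q$ are the primes $\mathfrak l$ of $L$ above the Gaussian primes $\mu\mid\lambda$. Fix $\mu$; let $\ell=N\mu$ and $e_\mu=v_\mu(\lambda)=v_\mu(q)$. For $\mathfrak l\mid\mu$ let $e,f$ be its ramification index and residue degree over $\mathbb Q(i)$. Then $v_{\mathfrak l}(\theta)=\frac12v_{\mathfrak l}(q)=\frac{e\,e_\mu}2>0$. Hence $\sigma\equiv x\pmod{\mathfrak l}$, and $\sigma,\bar\pi$ are units at $\mathfrak l$ because $\gcd(x,q)=1$ and $p\nmid q$. By (5),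
$$\{\theta,\sigma/\bar\pi\}_{\mathfrak l}\equiv(x/\bar\pi)^{-\frac{e\,e_\mu}2\cdot\frac{\ell^f-1}4} .$$
Here $x/\bar\pi$ lies in $\mathbb Z[i]/\mu=\mathbb F_\ell$, and
$$(x/\bar\pi)^{\frac{\ell^f-1}4}=\Big((x/\bar\pi)^{\frac{\ell-1}4}\Big)^{1+\ell+\dots+\ell^{f-1}}\equiv\left(\frac{x/\bar\pi}\mu\right)_4^{f},$$
since $1+\ell+\dots+\ell^{f-1}\equiv f\pmod 4$ by $\ell\equiv1\pmod4$. So $\{\theta,\sigma/\bar\pi\}_{\mathfrak l}=\left(\frac{x/\bar\pi}\mu\right)_4^{-e\,e_\mu f/2}$. If two primes lie above $\mu$, then $e=f=1$ for both, and $e\,e_\mu/2=v_{\mathfrak l}(\theta)$ is an integer in any case. As $\sum_{\mathfrak l\mid\mu}ef=2$, the primes above $\mu$ contribute $\left(\frac{x/\bar\pi}\mu\right)_4^{-e_\mu}$. Multiplying over $\mu\mid\lambda$ gives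
$$\left(\frac{x/\bar\pi}\lambda\right)_4^{-1}=\left(\frac{\bar\pi/x}\lambda\right)_4=\chi .$$

**Step 5. Primes above $2$ contribute a local factor $D$.** *Purpose: name what is left.* Since $q\equiv1\pmod8$, $q$ is a square in $\mathbb Z_2$; let $\theta_2\in\mathbb Z_2$ be its square root with $\theta_2\equiv1\pmod4$. Put $k=\mathbb Q_2(i)$. The places of $L$ above $2$ are the two embeddings $L\to k$ with $i\mapsto i$ and $\theta\mapsto\pm\theta_2$. Under them $\eta$ goes to
$$\eta_1=\pi+x+i\theta_2y,\qquad\eta_2=\pi+x-i\theta_2y,$$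
so the contribution is
$$D:=\{\theta_2,\eta_1\}_k\,\{-\theta_2,\eta_2\}_k=\{\theta_2,\eta_1\eta_2\}_k\,\{-1,\eta_2\}_k .$$

The product formula now reads $i^{(p-1)/4}S\cdot\chi\cdot D=1$, i.e.
$$S=\left(\frac{x/y}\pi\right)_4=i^{-(p-1)/4}\,\chi^{-1}D^{-1}. \tag{10}$$
It remains to compute $D$.

## 8. The factor at $2$ becomes a quadratic symbol over $\mathbb Q_2$

**Lemma 4.** $D=(2,W)_{\mathbb Q_2}$, where $W=p+cx-d\,\theta_2y\ne0$. In particular $D=D^{-1}=\pm1$.

*Proof.* **Step 1. A formula for $\eta_1\eta_2$.** Put $m=c+x$. Then, using $x^2+qy^2=p=\pi\bar\pi$,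
$$\eta_1\eta_2=(\pi+x)^2+qy^2=\pi^2+2\pi x+\pi\bar\pi=\pi(2c+2x)=2\pi m .$$
It is nonzero, since $\eta_1,\eta_2$ are images of $\eta\neq0$ under embeddings.

**Step 2. The claim $\{\theta_2,2\pi m\}_k=1$.** *Purpose: eliminate the first factor of $D$.*

We first list $\theta_2$ modulo fourth powers. For $j\ge2$ squaring maps $1+2^j\mathbb Z_2$ onto $1+2^{j+1}\mathbb Z_2$: indeed $(1+2^jt)^2=1+2^{j+1}(t+2^{j-1}t^2)$, and $t\mapsto t+2^{j-1}t^2$ is onto $\mathbb Z_2$ by Hensel's lemma. Hence $(1+4\mathbb Z_2)^4=1+16\mathbb Z_2$, and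
$$1+8\mathbb Z_2=\{1,9\}\cdot(1+16\mathbb Z_2)\subset\{1,9\}\cdot(\mathbb Z_2^\times)^4. \tag{11}$$

Next, for $\beta\in k^\times$ we have $\{9,\beta\}_k=(3,\beta)_{2,k}=(-3,\beta)_{2,k}$ by (F3) and because $-1=i^2$ is a square in $k$. The field $k(\sqrt{-3})$ is generated by a root of $X^2+X+1$, which is irreducible over the residue field $\mathbb F_2$ of $k$; so it is unramified quadratic over $k$, and (F6) gives
$$\{9,\beta\}_k=(-1)^{v_k(\beta)}. \tag{12}$$
For $\beta=2\pi m$: $\pi$ is a unit of $k$ as $N\pi=p$ is odd, and $v_k(2m)=2v_2(2m)$ is even. So $\{9,2\pi m\}_k=1$.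

*Case $q\equiv1\pmod{16}$.* Then $\theta_2\equiv\pm1\pmod8$, and $\theta_2\equiv1\pmod4$, so $\theta_2\equiv1\pmod8$. By (11) the claim follows. (This case suffices for Theorem 2.)

*Case $q\equiv9\pmod{16}$.* Then $\theta_2\equiv\pm3\pmod8$, and $\theta_2\equiv1\pmod4$, so $\theta_2\equiv5\pmod8$ and $\theta_2\in5\cdot\{1,9\}\cdot(\mathbb Z_2^\times)^4$ by (11). So it suffices to show $\{5,2\pi m\}_k=1$. One of $\pm\pi$ is primary (Section 2), and so is one of $\pm m_0$. Hence $2\pi m=\pm2^ju$ with $u\in\mathbb Z[i]$ primary, and it is enough to show that $\{5,2\}_k=\{5,-1\}_k=\{5,u\}_k=1$. Note that $k$ is the completion of $\mathbb Q(i)$ at its only prime above $2$.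

* *The entries $2$ and $-1$.* In the product formula in $\mathbb Q(i)$ for $\{5,2\}$ only the primes $1+i$ and $2\pm i$ can contribute. By (5) the primes $2\pm i$ contribute $\left(\frac2{2\pm i}\right)_4^{-1}$. So $\{5,2\}_k=\left(\frac2{2+i}\right)_4\left(\frac2{2-i}\right)_4=1$, the two factors being complex conjugates by (3). The same argument with $-1$ in place of $2$ gives $\{5,-1\}_k=1$.
* *The entry $u$.* Choose $u'\in\mathbb Z[i]$ coprime to $5$ with $u'\equiv u$ modulo a high power of $2$. Then $u'$ is primary, and $u'/u$ is so close to $1$ that it is a fourth power in $k$. So $\{5,u\}_k=\{5,u'\}_k$. In the product formula in $\mathbb Q(i)$ for $\{5,u'\}$, by (5) the primes dividing $5$ contribute $\left(\frac{u'}5\right)_4^{-1}$ and those dividing $u'$ contribute $\left(\frac5{u'}\right)_4$. Hence $\{5,u'\}_k=\left(\frac{u'}5\right)_4\left(\frac5{u'}\right)_4^{-1}$. Now $5=(-1+2i)(-1-2i)$ is a product of two primary primes of norm $5$, and $u'$ is a product of primary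 primes $\omega$. (Each prime factor has a primary associate; the remaining unit is then primary, hence $1$.) By quartic reciprocity for primary primes (Ireland–Rosen, *A Classical Introduction to Modern Number Theory*, Ch. 9, Thm. 2), for each $\omega$
$$\left(\frac5\omega\right)_4=\left(\frac\omega{-1+2i}\right)_4\left(\frac\omega{-1-2i}\right)_4(-1)^{\frac{N\omega-1}4(1+1)}=\left(\frac\omega5\right)_4 .$$
Multiplying over $\omega$ gives $\left(\frac5{u'}\right)_4=\left(\frac{u'}5\right)_4$, so $\{5,u\}_k=1$.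

This proves the claim in both cases.

**Step 3. The remaining factor.** *Purpose: descend from $k$ to $\mathbb Q_2$.* By the claim, $D=\{-1,\eta_2\}_k=\{i^2,\eta_2\}_k=(i,\eta_2)_{2,k}$. Since $2i=(1+i)^2$, $i$ and $2$ differ by a square of $k$, so $D=(2,\eta_2)_{2,k}$, and by (F7) $D=(2,N_{k/\mathbb Q_2}\eta_2)_{\mathbb Q_2}$. As $\eta_2=(c+x)+i(d-\theta_2y)$,
$$N\eta_2=(c+x)^2+(d-\theta_2y)^2=(c^2+d^2)+(x^2+qy^2)+2cx-2d\theta_2y=2W .$$
So $W\ne0$, and $(2,2)_{\mathbb Q_2}=1$ gives $D=(2,W)_{\mathbb Q_2}$. $\square$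

*Check on $p=53$.* Here $q=17$ and $\theta_2\equiv1\pmod8$, so with $(c,d,x,y)=(-7,2,-6,1)$ we get $W=53+42-2\theta_2\equiv95-2=93\equiv5\pmod8$ and $D=-1$. With $\chi=i$, (10) predicts $S=i^{-13}\cdot(-i)\cdot(-1)=1$. Directly, $S\equiv(-6)^{13}\pmod{53}$: $6^4\equiv24$, $6^8\equiv-7$, $6^{12}\equiv-168\equiv-9$, $6^{13}\equiv-54\equiv-1$, so $(-6)^{13}\equiv1$.

## 9. Computing $(2,W)$ by congruences modulo $32$

**Lemma 5.** If $p\equiv1\pmod8$, then $D=(-1)^{\frac d4+\frac{xy}4}$. If $p\equiv5\pmod8$, then $D=(-1)^{x+1}\chi_{-4}(c\,d_0x_0y_0)$.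

*Proof.* Put $Y=\theta_2y\in\mathbb Z_2$. Then
$$p=c^2+d^2=x^2+Y^2,\qquad W=p+cx-dY .$$
Since $\theta_2\equiv1\pmod4$, $Y$ and $y$ are divisible by the same power of $2$, and after dividing by it they agree modulo $4$. As $p$ and $q$ are odd, exactly one of $x,y$ is even. Since $q\equiv1\pmod8$, $p\equiv c^2+d^2\equiv x^2+y^2\pmod8$. As odd squares are $\equiv1\pmod8$, both $d$ and the even one of $x,y$ are divisible by $4$ if $p\equiv1\pmod8$, and both are $\equiv2\pmod4$ if $p\equiv5\pmod8$.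

**Step 1. $x$ even, $y$ odd.** *Here $W$ is odd, and $W$ modulo $8$ decides.*

* $p\equiv1\pmod8$. As $4\mid x$, $4\mid d$ and $c,Y$ are odd, $cx\equiv x$ and $-dY\equiv d\pmod8$. So $W\equiv1+x+d\pmod8$, and $D=(-1)^{(x+d)/4}$ by (F8). Since $y$ is odd, $\frac{xy}4\equiv\frac x4\pmod2$, as claimed.
* $p\equiv5\pmod8$. Write $d=2d_0$, $x=2x_0$. As $Y\equiv y\pmod4$, $W\equiv5+2(cx_0-d_0y)\pmod8$. If $cx_0\equiv d_0y\pmod4$, then $W\equiv5$ and $D=-1$. Otherwise $cx_0-d_0y\equiv2\pmod4$, $W\equiv1$ and $D=1$. So $D=-\chi_{-4}(cx_0\,d_0y)$, and $y=y_0$, $(-1)^{x+1}=-1$.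

**Step 2. $x$ odd, $y$ even: replacing $W$ by $U$.** *Here $W$ is even and may be divisible by a high power of $2$; we pass to a number in the same square class that is exactly divisible by $2$.* Let $\varepsilon=\pm1$ be such that $\varepsilon cx\equiv1\pmod4$, and put
$$U=p+\varepsilon(cx-dY).$$
As $4\mid dY$ and $p\equiv1\pmod4$, $U\equiv2\pmod4$; in particular $U\neq0$. From $p^2=(c^2+d^2)(x^2+Y^2)=(cx-dY)^2+(cY+dx)^2$ we get
$$\big(p+(cx-dY)\big)\big(p-(cx-dY)\big)=(cY+dx)^2 .$$
If $\varepsilon=1$, then $U=W$. If $\varepsilon=-1$, then $UW$ is a square, nonzero because $U,W\ne0$. In both cases $D=(2,W)=(2,U)=(2,U/2)$, where $U/2$ is a unit. So we need $U$ modulo $16$.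

Write $c=\pm(1+4g)$, $x=\pm(1+4h)$ with suitable, independent signs. Their product is $\varepsilon$, so
$$c^2=1+8g+16g^2,\quad x^2=1+8h+16h^2,\quad\varepsilon cx=(1+4g)(1+4h)\equiv1+4(g+h)\pmod{16}.$$

**Step 3. $x$ odd, $p\equiv1\pmod8$.** Now $4\mid d$ and $4\mid Y$. Comparing $c^2+d^2=x^2+Y^2$ modulo $16$ gives $p\equiv1+8g\equiv1+8h$, so $g\equiv h\pmod2$. Modulo $32$ it gives, as $\frac Y4\equiv\frac y4\pmod2$,
$$8g+16g^2+16\left(\tfrac d4\right)^2\equiv8h+16h^2+16\left(\tfrac y4\right)^2\pmod{32}.$$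
Since $16g^2\equiv16h^2\pmod{32}$, dividing by $16$ yields $\frac{g-h}2\equiv\frac d4+\frac y4\pmod2$. As $16\mid dY$,
$$U\equiv(1+8g)+1+4(g+h)\pmod{16},\qquad\frac U2\equiv1+4g+2(g+h)=1+8g-2(g-h)\equiv1-4\cdot\frac{g-h}2\pmod8 .$$
So $D=(-1)^{(g-h)/2}=(-1)^{\frac d4+\frac y4}$. Since $x$ is odd, $\frac{xy}4\equiv\frac y4\pmod2$, as claimed.

**Step 4. $x$ odd, $p\equiv5\pmod8$.** Write $d=2d_0$, $y=2y_0$, so $Y=2\theta_2y_0$. Squares of odd elements of $\mathbb Z_2$ are $\equiv1\pmod8$, so $d^2\equiv Y^2\equiv4\pmod{32}$. Modulo $16$ we get $p\equiv5+8g\equiv5+8h$, so $g\equiv h\pmod2$ and $16g^2\equiv16h^2\pmod{32}$. Then $c^2+d^2=x^2+Y^2$ modulo $32$ gives $8(g-h)\equiv0$, so $4\mid g-h$. Also $dY=4d_0\theta_2y_0\equiv4d_0y_0\pmod{16}$. Hence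
$$U\equiv(5+8g)+1+4(g+h)-4\varepsilon d_0y_0\pmod{16},$$
$$\frac U2\equiv3+4g+2(g+h)-2\varepsilon d_0y_0=3-2\varepsilon d_0y_0+8g-2(g-h)\equiv3-2\varepsilon d_0y_0\pmod8 .$$
This is $1$ if $\varepsilon d_0y_0\equiv1\pmod4$ and $5$ if $\varepsilon d_0y_0\equiv-1\pmod4$. So $D=\chi_{-4}(\varepsilon d_0y_0)$. As $\varepsilon\equiv cx\pmod4$, $D=\chi_{-4}(cx\,d_0y_0)$, and $x=x_0$, $(-1)^{x+1}=1$. $\square$

## 10. Proof of Theorem 1 from (4), (10) and Lemma 5

Insert (10), with $D^{-1}=D$, into (4).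

If $p=8n+1$, then $\frac{p-1}4=2n$ and, modulo $\pi$,
$$q^{n}\equiv(-1)^nS=(-1)^n\,i^{-2n}\chi^{-1}D=\chi^{-1}D .$$
By Lemma 5, $D=(-1)^{\frac d4+\frac{xy}4}$. This is part 1.

If $p=8n+5$, then $\frac{p-1}4=2n+1$ and, modulo $\pi$,
$$q^{n}\equiv(-1)^nS\,\frac yx=(-1)^n\,i^{-(2n+1)}\chi^{-1}D\,\frac yx=-i\,\chi^{-1}D\,\frac yx .$$
By Lemma 5, $-D=(-1)^{x}\chi_{-4}(cd_0x_0y_0)$. This is part 2. Theorem 1 is proved, and with it, by Section 3, Theorem 2. $\blacksquare$

## 11. Sign-free form of the conjecture, and an octic residue criterion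

**Corollary 6.** In part (i) of Conjecture (9.15) all the sign hypotheses (on $c$ and on the odd parts of $d,x,y$) can be dropped, as long as $d$ is even. In part (ii) they can be dropped at the cost of the single factor $\chi_{-4}(c\,d_0x_0y_0)$ on the right side. In both parts $4a^2+1$ may be replaced by any nonsquare $q=s^2+t^2\equiv1\pmod8$ with $\gcd(s,t)=1$ (and $p\neq q$), the symbol being $\left(\frac{(c-di)/x}{s+ti}\right)_4$.

*Proof.* For nonsquare $q$ this is the deduction of Section 3 read again: the sign hypotheses were used there only to have $d$ even and $\chi_{-4}(cd_0x_0y_0)=1$, and the special shape of $q$ only to rewrite the symbol. For $a=0$, the odd one of $x,y$ is $\pm c$ and the even one is $\pm d$. In (i), $\frac d4+\frac{xy}4=\frac d4(1\pm c)$ is even. In (ii), let $\delta$ be the product of the two signs; then $\chi_{-4}(cd_0x_0y_0)=\chi_{-4}(\delta c^2d_0^2)=\delta$, and $(-1)^x\frac{dy}{cx}$ is $\delta$ for $x$ even and $-\delta\frac{d^2}{c^2}\equiv\delta$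 for $x$ odd, so the right side is $\delta^2=1$. $\square$

**Corollary 7.** Assume (H) and $p\equiv1\pmod8$. Then $q$ is a quartic residue modulo $p$ if and only if $\chi=\pm1$, and $q$ is an octic residue modulo $p$ if and only if $\chi=(-1)^{\frac d4+\frac{xy}4}$.

*Proof.* As $\mathbb F_p^\times$ is cyclic of order divisible by $8$, $q$ is a quartic (octic) residue if and only if $q^{(p-1)/4}\equiv1$ (respectively $q^{(p-1)/8}\equiv1$). By Theorem 1, $q^{(p-1)/8}\equiv(-1)^{\frac d4+\frac{xy}4}\chi^{-1}$ and $q^{(p-1)/4}\equiv\chi^{-2}$ modulo $\pi$. The numbers $\pm1,\pm i$ are distinct modulo $\pi$, so the first is $1$ if and only if $\chi=(-1)^{\frac d4+\frac{xy}4}$, and the second if and only if $\chi^2=1$. $\square$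

For $p=281$, $q=17$ we found $\chi=-i$. So $17$ is a square but not a fourth power modulo $281$, in agreement with $17^{70}\equiv53^2=2809\equiv-1\pmod{281}$.
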